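# Unit disk graphs with more than $3\gamma_c+3$ independent points

## 1. Unit disk graphs, independent sets, connected dominating sets

**Definition (unit disk graph).** A *unit disk graph* is a graph $G=(V,E)$ whose vertex set $V$ is a finite set of points in the Euclidean plane, two vertices being adjacent if and only if their distance is at most $1$. It is the graph structure of a homogeneous wireless sensor network: all sensors have the same range.

*Example.* The points $(0,0),(1,0),(2,0),(3,0),(4,0)$ form a path with five vertices: consecutive points are at distance exactly $1$, hence adjacent, and all other distances are at least $2$.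

**Definition (independence number).** An *independent set* is a set of pairwise nonadjacent vertices; $\alpha(G)$ is the largest size of one. In a unit disk graph, independent means that all pairwise distances are *strictly* greater than $1$.

*Example.* In the five-vertex path, $\alpha=3$: take the abscissas $0,2,4$. Four independent vertices are impossible, since two of any four are consecutive.

**Definition (connected dominating set).** A set $D\subseteq V$ is a *connected dominating set* if every vertex outside $D$ is adjacent to some vertex of $D$ and the subgraph induced by $D$ is connected. The smallest size of such a set is $\gamma_c(G)$. It is defined only for connected $G$, so all our graphs are connected.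

*Example.* In the five-vertex path, $\gamma_c=3$. The three inner vertices work. Conversely, $D$ needs a vertex from each end pair, $\{0,1\}$ and $\{3,4\}$, and being connected it then contains $1,2,3$.

*A second example.* Take the origin and five points at angles $0^\circ,72^\circ,\dots,288^\circ$ on the unit circle. Neighboring points on the circle are at distance $2\sin36^\circ>1.17$, so the graph is a star with five leaves. Here $\gamma_c=1$ and $\alpha=5$.

**Definition (the constant $\kappa$).** Call a real number $c$ *admissible* if there is a constant $b$ such that $\alpha(G)\le c\,\gamma_c(G)+b$ for all connected unit disk graphs $G$. Let $\kappa$ be the infimum of the admissible numbers.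

*Example.* The path on $n\ge3$ points $(0,0),\dots,(n-1,0)$ has $\gamma_c=n-2$ and $\alpha=\lceil n/2\rceil$. If $c$ is admissible, then $n/2\le c(n-2)+b$ for all $n$, so $c\ge\frac12$. Thus paths show $\kappa\ge\frac12$.

## 2. The inequality $\alpha\le3\gamma_c+3$

How many independent points can a connected dominating set of given size support? The result we are given is that, for every connected unit disk graph,
$$\alpha(G)\le3.399\cdot\gamma_c(G)+4.874. \tag{1}$$
So $\kappa\le3.399$. The conjecture to be decided, whose stated source is the work of Ding-Zhu Du, Panos M. Pardalos, Xiaodong Hu and Weili Wu with doi:10.1007/978-3-031-10596-8, says that for every finite connected unit disk graph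
$$\alpha(G)\le3\cdot\gamma_c(G)+3. \tag{2}$$
It would imply $\kappa\le3$. We shall prove that it is false, by an unbounded amount, and that even the coefficient $3$ is wrong.

**Theorem 1.** For every integer $k\ge0$ there is a connected unit disk graph $G_k$ with
$$\gamma_c(G_k)\le32k+37,\qquad \alpha(G_k)\ge97k+115 .$$
Hence $\alpha(G_k)\ge3\gamma_c(G_k)+4+k$. Already $G_0$ violates (2), with $\gamma_c\le37$ and $\alpha\ge115>3\cdot37+3$. Moreover $\alpha(G_k)\ge\frac{97}{32}\gamma_c(G_k)+\frac{91}{32}$, and $\gamma_c(G_k)\to\infty$.

**Corollary 2.** No bound $\alpha\le3\gamma_c+b$ with $b$ constant holds for all connected unit disk graphs. Moreover $\frac{97}{32}=3.03125\le\kappa\le3.399$.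

The upper bound on $\kappa$ is (1). The exact value of $\kappa$ is not determined here.

## 3. One disk, and graphs with $\gamma_c\le2$

**Lemma 3.** A closed disk of radius $1$ contains at most five points with pairwise distances greater than $1$. Consequently $\alpha(G)\le5\gamma_c(G)$ for every connected unit disk graph.

*Proof.* Suppose there were six. If one of them is the center, it is within distance $1$ of the others, a contradiction. Otherwise the six rays from the center to the points cut the full angle into six parts, so two of the points, at distances $r\ge s>0$ from the center, subtend an angle $\theta\le60^\circ$. By the law of cosines their squared distance is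
$$r^2+s^2-2rs\cos\theta\le r^2+s^2-rs=r^2-s(r-s)\le r^2\le1,$$
again a contradiction. For the second statement, every vertex lies in a closed unit disk centered at a vertex of a minimum connected dominating set, and each such disk contains at most five points of an independent set. $\square$

Connectivity improves this easily. Let $D$ be a minimum connected dominating set, and order it as $q_1,\dots,q_m$ so that each $q_t$ with $t\ge2$ is adjacent to some earlier $q_s$. Let $S$ be independent, and assign each point of $S$ to the first $q_t$ whose closed unit disk contains it. At most five points go to $q_1$. The points assigned to $q_t$, $t\ge2$, lie in the disk of $q_t$ and are farther than $1$ from $q_s$, which lies in that disk too. Adding $q_s$ to them gives a set as in Lemma 3, so at most four points are assigned to $q_t$. Therefore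
$$\alpha(G)\le4\gamma_c(G)+1. \tag{3}$$
For $\gamma_c=1$ this gives $\alpha\le5<6$, and for $\gamma_c=2$ it gives $\alpha\le9=3\cdot2+3$, so (2) holds for $\gamma_c\le2$. For $\gamma_c=3$ the bounds are $13$ and $12$, and this argument no longer decides. A counterexample has at least three dominating vertices; ours will use $37$.

## 4. From strict domination to a graph

Independence is a strict inequality, adjacency is not. It is convenient to swap the roles and scale at the end.

**Lemma 4.** Let $H$ and $I_0$ be finite sets of points in the plane such that

* (i) the points of $H$, which we call *hubs*, form a connected unit disk graph;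
* (ii) any two points of $I_0$ are at distance $\ge1$;
* (iii) every point of $I_0$ is at distance $<1$ from some hub.

Then there is a connected unit disk graph $G$ with $\gamma_c(G)\le|H|$ and $\alpha(G)\ge|I_0|$.

*Proof.* Put $I=(1+\tau)I_0$ with $\tau>0$, and leave $H$ where it is. Distances in $I$ are at least $1+\tau>1$. Since $I_0$ is finite and (iii) is strict, for small $\tau$ every point of $I$ is still within distance $1$ of a hub. Let $G$ be the unit disk graph on $H\cup I$. Then $I$ is independent in $G$. Every vertex outside $H$ is adjacent to a hub and $H$ induces a connected graph, so $G$ is connected and $H$ is a connected dominating set. (A point of $I$ that coincides with a hub does no harm.) $\square$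

So Theorem 1 asks for $32k+37$ hubs and $97k+115$ points satisfying (i)–(iii).

## 5. Triangles of six points along a straight path

The natural first attempt puts hubs at $(0,0),(1,0),(2,0),\dots$ and packs points densely around them. We use triangular pieces of the unit triangular lattice. For real $x,y$ let
$$T^+(x,y)=\{(x-1,y),(x,y),(x+1,y),\ (x-\tfrac12,y-\tfrac{\sqrt3}2),(x+\tfrac12,y-\tfrac{\sqrt3}2),\ (x,y-\sqrt3)\},$$
and let $T^-(x,y)$ be its reflection in the $x$-axis (all second coordinates negated). The three points at height $\pm y$ are the *row*, the two at height $\pm(y-\frac{\sqrt3}2)$ the *middle points*, the last one the *apex*. Distances inside a triangle are at least $1$. We place triangles alternately as $T^+$ and $T^-$, with rows above and below the path.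

**Lemma 5.** Let $x'-x=2-d$ and $\delta=y+y'-\sqrt3$. Every difference (point of $T^-(x',y')$) $-$ (point of $T^+(x,y)$) has the form
$$\Bigl(1-d+\tfrac l2+i,\ -\delta+\tfrac{\sqrt3}2\,l\Bigr),\qquad l\in\{-2,\dots,2\},\quad i\ge0\text{ an integer}, \tag{4}$$
and $(l,i)=(0,0)$ and $(l,i)=(-1,0)$ occur. If $0\le d<\frac12$, $\delta\ge0$ and $(1-d)^2+\delta^2\ge1$, then all these differences have length at least $1$.

*Proof.* Put $e=(1,0)$, $v=(\frac12,\frac{\sqrt3}2)$, $A=(x,y-\sqrt3)$ (the apex of the first triangle) and $B=(x'-1,-y')$ (the left row end of the second). Then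
$$T^+(x,y)=\{A+lv-ie:0\le i\le l\le2\},\qquad T^-(x',y')=\{B+lv+ie:\ l,i\ge0,\ l+i\le2\}.$$
Indeed, $l=0,1,2$ give the apex, the middle points and the row of $T^+$, and the row, the middle points and the apex of $T^-$. Since $B-A=(1-d,-\delta)$, the difference of $B+l'v+i'e$ and $A+l''v-i''e$ is $(1-d,-\delta)+(l'-l'')v+(i'+i'')e$, which is (4) with $l=l'-l''$ and $i=i'+i''$. The pair $A,B$ gives $(0,0)$ and the pair $A+v,B$ gives $(-1,0)$.

Now assume the three conditions.

* $l=0$: the first coordinate is at least $1-d>0$, so the squared length is at least $(1-d)^2+\delta^2\ge1$.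
* $l\ge1$: the first coordinate is at least $\frac32-d>1$.
* $l=-1$: the first coordinate is at least $\frac12-d>0$, so the squared length is at least
$$(\tfrac12-d)^2+(\tfrac{\sqrt3}2+\delta)^2=1-d+d^2+\sqrt3\,\delta+\delta^2\ge1-d+\sqrt3\,\delta .$$
Here $\delta^2\ge2d-d^2\ge d$, so $\delta\ge\sqrt d\ge d$ and the bound is at least $1$.
* $l=-2$: the second coordinate has absolute value $\sqrt3+\delta>1$. $\square$

**Three points per hub.** Take $x_j=2j-1$ and $y_j=.99$ for $1\le j\le m$, with $T^+$ for odd $j$ and $T^-$ for even $j$. Consecutive triangles have $d=0$ and satisfy Lemma 5; nonconsecutive ones are at horizontal distance at least $2$. Row points and apexes lie directly above or below hubs, at heights less than $1$; middle points have horizontal offset $\frac12$ from the hub $(2j-1,0)$ and height less than $.13$. So $2m+1$ hubs support $6m$ points: the ratio is $3$, and nothing better.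

**The slack, and why it runs out.** In this strip $\delta=1.98-\sqrt3>.24$, while $d=0$ would need only $\delta\ge0$. So consecutive triangles can be pushed together a little. Write the center of the $j$th triangle as $x_j=2j-1+\varphi_j$ and call $\varphi_j$ its *offset*. Pushing means $d_j=\varphi_j-\varphi_{j+1}>0$: the offsets drift to the left relative to the hubs. But a row point at horizontal offset $\varphi$ from its hub may only have height $y<\sqrt{1-\varphi^2}$, and lower rows mean less slack. The drift is bounded, as follows.

*Suppose all $0\le d_j\le\frac12$, all $y_j>0$, $|\varphi_1|\le\frac12$, and (ii), (iii) hold. Then no $\varphi_j$ is less than $-\frac12$; so the total saving $\varphi_1-\varphi_n$ is at most $1$ for every $n$.*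

To see this, consider a first crossing: $\varphi_j=-\frac12+s$, $\varphi_{j+1}=-\frac12-t$, with $s\ge0$, $t>0$ and $d=s+t\le\frac12$. The nearest hub abscissas are at horizontal distances $\frac12-s$ and $\frac12-t$ from the row points, so $y_j<f(s)$ and $y_{j+1}<f(t)$, where $f(u)=\sqrt{1-(\frac12-u)^2}$. This $f$ is concave with $f(0)=\frac{\sqrt3}2$ and $f'(0)=\frac1{\sqrt3}$, so $\delta=y_j+y_{j+1}-\sqrt3<d/\sqrt3$. (If $j$ is even, reflect in the $x$-axis before using Lemma 5.)

* If $\delta\ge0$, the difference with $(l,i)=(0,0)$ has squared length $(1-d)^2+\delta^2<1-2d+\frac43d^2<1$.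
* If $\delta<0$, then $|\delta|<\sqrt3$, and the difference with $(l,i)=(-1,0)$ has squared length $1-d(1-d)-|\delta|(\sqrt3-|\delta|)<1$.

Both contradict (ii). So $n$ triangles, with $6n$ points, have $x_n-x_1=2(n-1)-(\varphi_1-\varphi_n)\ge2n-3$: a straight strip of this shape does not beat the ratio $3$. To use the slack again and again, the offset must be reset.

## 6. What a bend can gain

Let the path bend at a hub $W$, which we take as the origin. Let the right arm leave in direction $(\cos\gamma,-\sin\gamma)$ and the left arm be its mirror image in the vertical axis. In coordinates $(x,y)$ along the right arm, with $y>0$ on the outer (upper) side, the right arm is placed by the rotation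
$$(x,y)\mapsto\bigl(L(x,y),\,-x\sin\gamma+y\cos\gamma\bigr),\qquad L(x,y)=x\cos\gamma+y\sin\gamma. \tag{5}$$
Start *both* arms with a triangle whose row is on the outer side. If $L\ge\frac12$ for all points of an arm, then the two mirror images are at distance at least $1$ from each other.

**A bend without drift leaves no room.** Let the first triangle be the limiting one with offset $0$ and height $1$, that is, $T^+(1,1)$. A point with $L=u$ is at distance $2|u|$ from its mirror image, so the left row end $(0,1)$ forces $\sin\gamma\ge\frac12$. The apex $(1,1-\sqrt3)$ has $L=\cos\gamma-(\sqrt3-1)\sin\gamma$, which decreases on $0\le\gamma\le90^\circ$, equals $\frac12$ at $30^\circ$, and stays above $-\frac12$ (its value at $90^\circ$ is $1-\sqrt3<-\frac12$, but on $30^\circ<\gamma\le60^\circ$ it is at least $\frac12-(\sqrt3-1)\frac{\sqrt3}2>-\frac12$). So among the angles up to $60^\circ$ only $\gamma=30^\circ$ is possible. There (5) sends the left edge $(0,1),\ (\tfrac12,1-\tfrac{\sqrt3}2),\ (1,1-\sqrt3)$ to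
$$(\tfrac12,\tfrac{\sqrt3}2),\quad(\tfrac12,\tfrac{\sqrt3}2-1),\quad(\tfrac12,\tfrac{\sqrt3}2-2).$$
The edge has become vertical. A further point $(0,t)$ would have to be at vertical distance at least $\frac{\sqrt3}2$ from each of these three heights; as consecutive heights differ by $1<\sqrt3$, this means $t\ge\sqrt3$ or $t\le-2$, and then the hub $W$ does not dominate it. This bend gains nothing.

**Drift opens a notch.** Now let the first triangle have offset $\varphi=\sin\beta>0$ and height nearly $\cos\beta$. The left row end has $L$ nearly $\sin\beta\cos\gamma+\cos\beta\sin\gamma=\sin(\beta+\gamma)$, so we need only $\gamma$ slightly more than $30^\circ-\beta$. The bend is gentler, the left edges of the two triangles tilt away from each other on the inner side, and one extra point can fit on the axis, at distance $.8$ from $W$.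

Both ends of an arm must look like this. At its start the arm needs offset $+\varphi$; at its far end, seen from there, again $+\varphi$, which means offset $-\varphi$ in the coordinates of the start. The drift along the arm provides exactly this change, and the bend resets the offset. We take $\varphi=.232$. The drift from $.232$ to $-.232$ will take $16$ triangles, i.e. $32$ steps of the path, and each bend adds one point: $6\cdot16+1=97$ points per $32$ hubs.

For the angle we take $\sin\gamma=\frac27$. The row end at $(.232,.9727)$ wants a large $\gamma$, so that $L\ge\frac12$. The apex at abscissa $1.232$ wants a small one: its horizontal distance from the extra point, which has arm coordinates $(.8\sin\gamma,-.8\cos\gamma)$, is $1.232-.8\sin\gamma$, and this should be at least $1$. Both requirements hold at $\frac27$, with little to spare.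

## 7. The strip of sixteen triangles

**Step 1: the parameters.** *This step fixes offsets and heights so that Lemma 5 applies sixteen triangles in a row.* For $1\le j\le8$ let

| $j$ | 1 | 2 | 3 | 4 | 5 | 6 | 7 | 8 |
|---|---|---|---|---|---|---|---|---|
| $\varphi_j$ | .232 | .208 | .182 | .153 | .122 | .089 | .054 | .018 |
| $y_j$ | .9727 | .9781 | .9832 | .9882 | .9925 | .9960 | .9985 | .9998 |
| $\varphi_j^2+y_j^2<$ | .99997 | .99995 | .99981 | .99995 | .99995 | .99994 | .99992 | .99993 |

(For instance, $.232^2+.9727^2=.053824+.94614529=.99996929$.) For $9\le j\le16$ put $\varphi_j=-\varphi_{17-j}$ and $y_j=y_{17-j}$. Then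
$$\varphi_j^2+y_j^2<1\qquad(1\le j\le16). \tag{6}$$
For $1\le j\le15$ let $d_j=\varphi_j-\varphi_{j+1}$ and $\delta_j=y_j+y_{j+1}-\sqrt3$. Replacing $j$ by $16-j$ turns $(\varphi_j,\varphi_{j+1})$ into $(-\varphi_{j+1},-\varphi_j)$ and $(y_j,y_{j+1})$ into $(y_{j+1},y_j)$, so $d_{16-j}=d_j$ and $\delta_{16-j}=\delta_j$. It suffices to list $j\le8$. With $\sqrt3<1.7321$:

| $j$ | 1 | 2 | 3 | 4 | 5 | 6 | 7 | 8 |
|---|---|---|---|---|---|---|---|---|
| $d_j$ | .024 | .026 | .029 | .031 | .033 | .035 | .036 | .036 |
| $\delta_j\ge$ | .2187 | .2292 | .2393 | .2486 | .2564 | .2624 | .2662 | .2675 |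
| $\delta_j^2\ge$ | .04782 | .05253 | .05726 | .06180 | .06574 | .06885 | .07086 | .07155 |
| $2d_j-d_j^2$ | .047424 | .051324 | .057159 | .061039 | .064911 | .068775 | .070704 | .070704 |

In every column the third row exceeds the fourth. Hence
$$(1-d_j)^2+\delta_j^2\ge1,\qquad0<d_j\le.036,\qquad\delta_j>.2\qquad(1\le j\le15). \tag{7}$$

**Step 2: the strip and its symmetry.** *This step defines the arm and shows that it looks the same from both ends.* Put $x_j=2j-1+\varphi_j$, so that $x_{j+1}-x_j=2-d_j$. Let $T_j=T^+(x_j,y_j)$ for odd $j$, $T_j=T^-(x_j,y_j)$ for even $j$, and $X=T_1\cup\dots\cup T_{16}$. Then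
$$X\text{ is invariant under }\rho(x,y)=(32-x,-y). \tag{8}$$
Indeed, $x_{17-j}=33-2j-\varphi_j=32-x_j$ and $y_{17-j}=y_j$. Since each triangle is symmetric about its vertical center line, $\rho$ maps $T^\pm(x,y)$ to $T^\mp(32-x,y)$. As $j$ and $17-j$ have opposite parity, $\rho(T_j)=T_{17-j}$.

**Lemma 6.** Any two distinct points of $X$ are at distance at least $1$. In particular $|X|=96$.

*Proof.* Inside one triangle this is clear. For $T_j$ and $T_{j+1}$, reflect in the $x$-axis if $j$ is even; then the first triangle is $T^+(x_j,y_j)$, the second is $T^-(x_{j+1},y_{j+1})$, and Lemma 5 applies with $d=d_j$, $\delta=\delta_j$ by (7). For $T_j$ and $T_{j'}$ with $j'\ge j+2$ we have $x_{j'}-x_j\ge4-2(.036)$, since $x_{j+1}-x_j=2-d_j\geq 1.964$ for every $j$. Each triangle extends horizontally by $1$ to each side of its center, so the horizontal gap is at least $4-.072-2>1$. $\square$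

**Lemma 7.** Every point of $T_j$ is at distance less than $1$ from one of $(2j-2,0)$, $(2j-1,0)$, $(2j,0)$.

*Proof.* The row points and the apex have abscissa $x_j-1$, $x_j$ or $x_j+1$, hence horizontal offset $|\varphi_j|$ from one of these three points. Their heights are $y_j$ or $\sqrt3-y_j$ in absolute value, and $0<\sqrt3-y_j<y_j$ because $\frac{\sqrt3}2<y_j<\sqrt3$. So the squared distance is at most $\varphi_j^2+y_j^2<1$ by (6). The middle points have horizontal offset $|\varphi_j\pm\frac12|\le.732$ from $(2j-1,0)$ and height at most $1-\frac{\sqrt3}2<.135$, and $.732^2+.135^2<1$. $\square$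

## 8. The end piece

The path ends somewhere, and the strip is cut and capped there so that no point of the count is lost. We cut where the offset is nearly $0$. Let
$$Y=T_1\cup\dots\cup T_9\cup\{a,b,c\},\qquad a=(18.863,\,.5),\quad b=(18.863,\,-.5),\quad c=(17.99,\,-.9995).$$

**Lemma 8.** Distances between distinct points of $Y$ are at least $1$, so $|Y|=57$, and every point of $Y$ is at distance less than $1$ from some $(j,0)$ with $0\le j\le18$.

*Proof.* Lemmas 6 and 7 deal with $T_1,\dots,T_9$. It remains to treat $a,b,c$.

*Domination.* The squared distances to $(18,0)$ are $.863^2+.5^2=.994769$ for $a$ and $b$, and $.01^2+.9995^2<.9992$ for $c$.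

*Among $a,b,c$.* We have $|ab|=1$, $|bc|^2=.873^2+.4995^2>1.01$, and $|ac|>1.4$ from the vertical distance $1.4995$.

*Against the triangles.* Here $x_9=17-.018=16.982$ and $y_9=.9998$. So $T_9$ contains $(17.982,.9998)$ and $(17.482,h)$ with $h=.9998-\frac{\sqrt3}2$, $.133<h<.134$. The other points of $T_9$ have abscissa at most $16.982$, and those of $T_1,\dots,T_8$ have abscissa at most $x_8+1=16.018$. All these are at horizontal distance at least $17.99-16.982=1.008$ from $a,b,c$.

* For $(17.982,.9998)$: the squared distance to $a$ is $.881^2+.4998^2>1.02$; the vertical distances to $b$ and $c$ exceed $1$.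
* For $(17.482,h)$: the horizontal distance to $a$ and to $b$ is $1.381$; the vertical distance to $c$ exceeds $1.1$. $\square$

**Example: five hubs with $18$ points.** Take the hubs $(14,0),\dots,(18,0)$ and the points $T_8\cup T_9\cup\{a,b,c\}\cup\rho\{a,b,c\}$, with $\rho$ from (8). As $\rho$ swaps $T_8$ and $T_9$, Lemma 8 and its image under $\rho$ give all distances except those between the two caps, whose abscissas are at least $17.99$ and at most $14.01$. By Lemma 7, $T_8$ and $T_9$ are strictly dominated by these hubs; $a,b,c$ are by $(18,0)$, and their images by $\rho(18,0)=(14,0)$. So Lemma 4 gives a graph with $\gamma_c\le5$ and $\alpha\ge18$. By (3), $18\le4\gamma_c+1$, hence $\gamma_c=5$ and $\alpha\ge3\gamma_c+3$. A straight strip thus already reaches the right side of (2), and one more point per bend will go beyond it.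

## 9. The bend with $\sin\gamma=\frac27$

From now on $\sin\gamma=\frac27$ and $\cos\gamma=\frac{3\sqrt5}7>.958$; the inequality holds since $.958^2=.917764<\frac{45}{49}$. As in (5), $L(x,y)=x\cos\gamma+y\sin\gamma$.

For both lemmas below we need the points near the bend. Since $x_1=1.232$ and $y_1=.9727$, the triangle $T_1$ consists of
$$(.232,y_1),\ (1.232,y_1),\ (2.232,y_1),\quad(.732,y_1-\tfrac{\sqrt3}2),\ (1.732,y_1-\tfrac{\sqrt3}2),\quad(1.232,y_1-\sqrt3).$$
All other points of $X\cup Y$ have abscissa at least $x_2-1=2.208$, because $x_j$ increases with $j$. All ordinates in $X\cup Y$ are at least $-1$.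

**Lemma 9.** $L\ge\frac12$ on $X\cup Y$.

*Proof.* This separates the two pieces that meet at a bend.

* At $(.232,.9727)$: $L\ge.232\cdot.958+.9727\cdot\frac27>.2222+.2779>\frac12$.
* At $(.732,\,y_1-\frac{\sqrt3}2)$: the second coordinate is positive, so $L>.732\cdot.958>.7$.
* All other points have abscissa at least $1.232$ and ordinate at least $-1$, so $L\ge1.232\cdot.958-\frac27>1.18-.286>\frac12$. $\square$

**Lemma 10.** The point $E^*=(.8\sin\gamma,\,-.8\cos\gamma)$ is at distance at least $1$ from every point of $X\cup Y$.

*Proof.* This makes room for the extra point. Note that $.8\sin\gamma=\frac{1.6}7<.22858$ and $.8\cos\gamma>.7664$.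

* The three points with ordinate $.9727$ are at vertical distance $>.9727+.7664>1.7$.
* The point $(.732,\,y_1-\frac{\sqrt3}2)$ has ordinate $>.9727-.86605=.10665$. Its horizontal distance from $E^*$ is $>.5034$ and its vertical distance is $>.873$, so its squared distance is $>.5034^2+.873^2>1.015$.
* The point $(1.732,\,y_1-\frac{\sqrt3}2)$ is at horizontal distance $>1.5$.
* The apex $(1.232,\,y_1-\sqrt3)$ is at horizontal distance $>1.003$.
* All remaining points have abscissa at least $2.208$, so they are at horizontal distance $>1.9$. $\square$

## 10. A zigzag with $k+1$ bends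

**Step 1: placing the arms.** *This step defines a path that bends alternately down and up, and shows that each arm, seen from its far end, is a mirror image of the next one.* Let $\varepsilon_i=(-1)^{i+1}$, $W_1=(0,0)$, and
$$W_{i+1}=W_i+32(\cos\gamma,\,-\varepsilon_i\sin\gamma)\qquad(1\le i\le k).$$
For $1\le i\le k+1$ define
$$f_i(x,y)=W_i+\bigl(L(x,y),\ \varepsilon_i(-x\sin\gamma+y\cos\gamma)\bigr),\qquad g_i(x,y)=W_i+\bigl(-L(x,y),\ \varepsilon_i(-x\sin\gamma+y\cos\gamma)\bigr).$$
These are isometries: up to the translation by $W_i$, each is the rotation (5), followed by reflections in the coordinate axes as the signs require. Clearly $f_i(0,0)=g_i(0,0)=W_i$, and $f_i(32,0)=W_{i+1}$ for $i\le k$. For $2\le i\le k+1$, using $\varepsilon_{i-1}=-\varepsilon_i$,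
$$\begin{aligned}
f_{i-1}(32-x,-y)&=W_{i-1}+\bigl((32-x)\cos\gamma-y\sin\gamma,\ \varepsilon_{i-1}(-(32-x)\sin\gamma-y\cos\gamma)\bigr)\\
&=W_i+\bigl(-x\cos\gamma-y\sin\gamma,\ \varepsilon_{i-1}(x\sin\gamma-y\cos\gamma)\bigr)\\
&=W_i+\bigl(-L(x,y),\ \varepsilon_i(-x\sin\gamma+y\cos\gamma)\bigr)=g_i(x,y).
\end{aligned}$$
With the symmetry (8) this gives
$$f_{i-1}(X)=g_i(X)\qquad(2\le i\le k+1). \tag{9}$$
So at every $W_i$ the arm on the left is placed by $g_i$ and the arm on the right by $f_i$, and these are mirror images of each other.

**Step 2: the hubs.** *This step verifies (i) and counts $H$.* Let $H$ consist of $f_i(j,0)$ for $1\le i\le k$, $0\le j\le32$, together with $g_1(j,0)$ and $f_{k+1}(j,0)$ for $0\le j\le18$. Read from left to right, starting at $g_1(18,0)$, these points have steps of length exactly $1$, and the abscissa grows by $\cos\gamma>0$ at each step. So the hubs are distinct apart from the common points $W_i$, and consecutive ones are adjacent; (i) holds. There are $k+1$ points $W_i$, $31$ further hubs on each of the $k$ arms, and $18$ on each end, so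
$$|H|=(k+1)+31k+36=32k+37.$$

**Step 3: the points.** *This step lists $I_0$ and counts it.* Let $I_0$ consist of the *pieces*
$$g_1(Y),\qquad f_i(X)\ (1\le i\le k),\qquad f_{k+1}(Y),$$
and of the points $E_i=W_i+(0,-.8\,\varepsilon_i)$ for $1\le i\le k+1$. Since $|X|=96$ and $|Y|=57$, this list has $96k+2\cdot57+(k+1)=97k+115$ entries. They are distinct, because Step 5 shows that any two of them are at distance at least $1$.

**Step 4: condition (iii).** *This step checks that the hubs strictly dominate $I_0$.* The triangles of $X$ are dominated by $(0,0),\dots,(32,0)$ according to Lemma 7, and $Y$ is dominated by $(0,0),\dots,(18,0)$ according to Lemma 8. The isometries carry this to the pieces and to the hubs in $H$. Finally $|E_iW_i|=.8<1$.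

**Step 5: condition (ii).** *This step checks that distances in $I_0$ are at least $1$.*

*Inside a piece.* This is Lemma 6 for copies of $X$ and Lemma 8 for copies of $Y$.

*Between different pieces.* Write $\xi_i$ for the abscissa of $W_i$, and $\xi$ for the abscissa of a general point. The point $f_i(p)$ has abscissa $\xi_i+L(p)$ and $g_i(p)$ has abscissa $\xi_i-L(p)$. So Lemma 9 gives:

* $g_1(Y)$ lies in $\{\xi\le\xi_1-\frac12\}$;
* $f_i(X)$ lies in $\{\xi_i+\frac12\le\xi\le\xi_{i+1}-\frac12\}$ for $1\le i\le k$, the right inequality because $f_i(X)=g_{i+1}(X)$ by (9);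
* $f_{k+1}(Y)$ lies in $\{\xi\ge\xi_{k+1}+\frac12\}$.

Hence points of different pieces differ by at least $1$ in abscissa.

*$E_i$ and the two pieces at $W_i$.* We have $L(E^*)=.8\sin\gamma\cos\gamma-.8\cos\gamma\sin\gamma=0$, and the second expression $-x\sin\gamma+y\cos\gamma$ takes the value $-.8\sin^2\gamma-.8\cos^2\gamma=-.8$ at $E^*$. So $f_i(E^*)=g_i(E^*)=E_i$. The piece to the right of $W_i$ is $f_i(X)$ or $f_{k+1}(Y)$; the piece to the left is $g_i(X)$, by (9), or $g_1(Y)$. In all cases Lemma 10, carried over by the isometry $f_i$ or $g_i$, gives distance at least $1$.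

*$E_i$ and everything else.* A piece not at $W_i$ lies in $\{\xi\ge\xi_{i+1}\}$ or in $\{\xi\le\xi_{i-1}\}$, and another $E_{i'}$ has abscissa $\xi_{i'}$ with $i'\ne i$. As $E_i$ has abscissa $\xi_i$, the abscissas differ by at least $32\cos\gamma>30$.

So (i)–(iii) hold.

## 11. Counting, and the consequences for $\kappa$

**Proof of Theorem 1.** Lemma 4, applied to $H$ and $I_0$, gives a connected unit disk graph $G_k$ with $\gamma_c(G_k)\le32k+37$ and $\alpha(G_k)\ge97k+115$. Then
$$\alpha(G_k)\ge97k+115=3(32k+37)+4+k\ge3\gamma_c(G_k)+4+k .$$
For $k=0$ there is a single bend between two end pieces, with $37$ hubs and $115$ points, and $\alpha(G_0)\ge3\gamma_c(G_0)+4>3\gamma_c(G_0)+3$. So the conjecture (2) is false.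

Next, $\gamma_c(G_k)\le32k+37$ means $k\ge(\gamma_c(G_k)-37)/32$, so
$$\alpha(G_k)\ge97k+115\ge\tfrac{97}{32}\bigl(\gamma_c(G_k)-37\bigr)+115=\tfrac{97}{32}\gamma_c(G_k)+\tfrac{3680-3589}{32}=\tfrac{97}{32}\gamma_c(G_k)+\tfrac{91}{32}.$$
Finally, Lemma 3 gives $\gamma_c(G_k)\ge\alpha(G_k)/5\ge(97k+115)/5\to\infty$. $\square$

**Proof of Corollary 2.** Given a constant $b$, choose $k>b-4$; then $\alpha(G_k)\ge3\gamma_c(G_k)+4+k>3\gamma_c(G_k)+b$. So no bound $\alpha\le3\gamma_c+b$ is valid for all connected unit disk graphs.

Let $c$ be admissible, with constant $b$. Then for every $k$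
$$\tfrac{97}{32}\gamma_c(G_k)+\tfrac{91}{32}\le\alpha(G_k)\le c\,\gamma_c(G_k)+b .$$
Divide by $\gamma_c(G_k)$ and let $k\to\infty$. Since $\gamma_c(G_k)\to\infty$, this gives $c\ge\frac{97}{32}$. Hence $\kappa\ge\frac{97}{32}=3.03125$. The quoted bound (1) says that $3.399$ is admissible, so $\kappa\le3.399$. $\square$
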